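\title{Supercongruences for the truncations of a Ramanujan series for $1/\pi$}

\begin{abstract}
Let $p>3$ be a prime, $c_k=(4k)!/k!^4$ and $z_0=-1/(2^{12}\cdot3)$. We determine $\sum_{k<p}c_kz_0^k$ modulo $p^3$ and $\sum_{k<p}(28k+3)c_kz_0^k$ modulo $p^4$, which proves a conjecture of Sun. A cubic transformation of the hypergeometric equation satisfied by $\sum c_kx^k$ moves $z_0$ to $\infty$. There a symmetry of order four makes the Frobenius operator on local solutions diagonal or antidiagonal, with explicit entries. A computation in characteristic $p$ supplies the $p^3$-term of the second sum.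
\end{abstract}

\section{Introduction}\label{sec:intro}

For $k\ge0$ put
\[
c_k=\frac{(4k)!}{k!^4}=\binom{2k}{k}^2\binom{4k}{2k},\qquad z_0=-\frac1{2^{12}\cdot3}.
\]
Ramanujan's series
\[
\sum_{k=0}^\infty(28k+3)\,c_kz_0^k=\frac{16}{\sqrt3\,\pi}
\]
converges quickly in $\mathbb R$, because $c_k/c_{k-1}\to256$ and $256z_0=-\frac1{48}$. Now let $p>3$ be a prime and $v_p$ the $p$-adic valuation. In $\mathbb Q_p$ the series diverges: the term with $k=p^n$, $n\ge1$, is a unit, since $v_p((4p^n)!)=4v_p((p^n)!)$. The natural finite substitute is the block $0\le k<p$, in which $v_p(c_k)=\lfloor4k/p\rfloor$ climbs from $0$ to $3$ before it falls back to $0$ at $k=p$. So we study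
\[
S_1=\sum_{k=0}^{p-1}c_kz_0^k,\qquad S_2=\sum_{k=0}^{p-1}(28k+3)\,c_kz_0^k .
\]
The terms $c_kz_0^k$ with $4k<p$ are units, so any divisibility of these sums by $p$ comes from cancellation, and a congruence modulo $p^4$ involves every term.

Congruences between rational numbers are meant in the ring of rationals with denominator prime to $p$; $\left(\frac{\cdot}{3}\right)$ is the Legendre symbol modulo $3$ and $B_n(x)$ is the $n$-th Bernoulli polynomial. The two congruences of the following theorem were conjectured by Sun \cite{Sun}; we take their statement from \cite{talk}.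

\begin{theorem}\label{thm:main}
For every prime $p>3$,
\[
S_1\equiv
\begin{cases}
4a^2-2p \pmod{p^2}&\text{if } p\equiv1\ (\mathrm{mod}\ 12),\ p=a^2+b^2,\ 3\nmid a,\ 3\mid b,\\[2pt]
-\left(\frac{ab}{3}\right)4ab \pmod{p^2}&\text{if } p\equiv5\ (\mathrm{mod}\ 12),\ p=a^2+b^2,\\[2pt]
0 \pmod{p^2}&\text{if } p\equiv3\ (\mathrm{mod}\ 4),
\end{cases}
\]
where $a,b\in\mathbb Z$, and
\[
S_2\equiv3p\left(\frac p3\right)+\frac5{24}\,p^3B_{p-2}\!\left(\frac13\right)\pmod{p^4}.
\]
\end{theorem}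

We prove the first congruence in a sharper form.

\begin{theorem}\label{thm:sharp}
Let $p>3$ be a prime.
\begin{enumerate}
\item If $p\equiv1\pmod{12}$, $p=a^2+b^2$, $3\mid b$, then $S_1\equiv4a^2-2p-\dfrac{p^2}{4a^2}\pmod{p^3}$.
\item If $p\equiv5\pmod{12}$, $p=a^2+b^2$, then $S_1\equiv-\left(\dfrac{ab}3\right)\left(4ab-\dfrac{p^2}{4ab}\right)\pmod{p^3}$.
\item If $p\equiv3\pmod4$, then $S_1\equiv-\dfrac3{32}\,p^2\,(-27)^{(p-3)/4}\left(\dfrac{p-3}4\right)!^{\,4}\pmod{p^3}$. In particular $p^2$ exactly divides $S_1$.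
\end{enumerate}
\end{theorem}

The first two cases have one shape. Since $(a+bi)^2=a^2-b^2+2abi$, both $4a^2-2p=2(a^2-b^2)$ and $\pm4ab$ are traces $C=\Lambda+\bar\Lambda$ of a Gaussian integer $\Lambda=\zeta(a-bi)^2$ with $\zeta^4=1$. Such a $\Lambda$ satisfies $\Lambda=C-p^2/\Lambda$, so parts (1) and (2) say that $S_1$ is congruent modulo $p^3$ to the root of $\Lambda^2-C\Lambda+p^2$ that is a $p$-adic unit. One therefore guesses a hidden symmetry of order four, and an operator that has $\Lambda$ as an eigenvalue. The proof finds both.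

\begin{example}
Let $p=5=1^2+2^2$. Modulo $125$ we have $12288\equiv38$ and $38\cdot23\equiv-1$, so $z_0\equiv23$, $z_0^2\equiv29$, $z_0^3\equiv42$; and $c_0,\dots,c_4=1,\,24,\,2520,\,369600,\,63063000\equiv1,\,24,\,20,\,100,\,0$. Hence $S_1\equiv1+552+580+4200\equiv83$. Theorem~\ref{thm:sharp}(2) gives $8-\frac{25}8\equiv8-50\equiv83$.
\end{example}

\subsection*{Outline of the proof}
The series $\sum c_kx^k$ solves a third-order hypergeometric equation $L$. Section~\ref{sec:cubic} gives two rational functions $z(w)$ and $X(w)$ under which $L$ pulls back to the same operator $P$; at $w_0=-\frac13$ we have $z=z_0$ and $X=\infty$. Section~\ref{sec:modp} shows that this alone determines $S_1$ and $S_2$ modulo $p$; it contains the idea of the whole proof. To reach higher powers of $p$ we construct in Sections~\ref{sec:gamma} and~\ref{sec:row} a Frobenius operator $\mathfrak F$ on solutions of $P$, given by two formulas, one in $z$ and one in $X$.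 Section~\ref{sec:disc} studies $\mathfrak F$ near $w_0$. In a local coordinate $y$ with $X=-\frac1{27}y^{-4}$ the equation is invariant under $y\mapsto iy$, and the $X$-formula shows that $\mathfrak F$ permutes three natural solution lines with explicit factors $\Lambda_0,\Lambda_1,\Lambda_2$. The $z$-formula, applied to a well-chosen solution, produces $S_1$ as the coefficient of $y^0$ (Section~\ref{sec:first}) and $S_2$ as the coefficient of $y^1$ (Section~\ref{sec:second}). For $S_2$ an error term of size $p^3$ remains; it is computed in characteristic $p$ in Sections~\ref{sec:charp} and~\ref{sec:bern}. The prime $7$ is exceptional for the method and is checked by hand in Section~\ref{sec:seven}.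

\subsection*{Conventions}
Throughout, $p\ge5$ is prime; in Sections~\ref{sec:disc}--\ref{sec:bern} also $p\ne7$. We write $\theta_x=x\frac d{dx}$ (and $\theta$ when the variable is that of $L$), $(r)_m=r(r+1)\cdots(r+m-1)$, $\mathcal H^{(j)}_n=\sum_{l=1}^nl^{-j}$, and $[x^k]f$ for the coefficient of $x^k$ in $f$. From $v_p(s!)\le\frac{s-1}{p-1}\le\frac{s-1}4$ for $s\ge1$ we get $v_p(p^s/s!)\to\infty$ and
\begin{equation}\label{eq:V}
v_p(p^n/s!)\ge3\qquad(n\ge3,\ 0\le s\le n),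
\end{equation}
because the left side is an integer $\ge\frac{3n+1}4\ge\frac52$. In a $p$-adically complete ring $A$ without $p$-torsion, the series $\log\colon1+pA\to pA$ and $\exp\colon pA\to1+pA$ are inverse group isomorphisms, and $\tau^s/s!\in A$ tends to $0$ for $\tau\in pA$.

\section{A cubic transformation}\label{sec:cubic}

\subsection*{The hypergeometric operator}
Deform $c_j$ to
\[
c_j(\varepsilon)=\prod_{i=1}^{4j}(4\varepsilon+i)\Big/\prod_{i=1}^j(\varepsilon+i)^4,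
\]
so that $c_j(0)=c_j$ and
\begin{equation}\label{eq:rec}
(j+\varepsilon)^3c_j(\varepsilon)=256\,(j-\tfrac34+\varepsilon)(j-\tfrac12+\varepsilon)(j-\tfrac14+\varepsilon)\,c_{j-1}(\varepsilon).
\end{equation}
Let
\[
L=\theta^3-256x(\theta+\tfrac14)(\theta+\tfrac12)(\theta+\tfrac34),\qquad F(x,\varepsilon)=\sum_{k\ge0}c_k(\varepsilon)x^{k+\varepsilon},
\]
where $x^\varepsilon=e^{\varepsilon\log x}$ and $F$ is always taken modulo $\varepsilon^3$, in $\mathbb Q[[x]][\log x][\varepsilon]/(\varepsilon^3)$. By \eqref{eq:rec}, $LF=\varepsilon^3x^\varepsilon=0$. Thus $F$ packs three solutions of $L$ at $x=0$: the coefficient of $\varepsilon^0$ is $\sum c_kx^k$, and those of $\varepsilon^1,\varepsilon^2$ contain $\log x$ and $\log^2x$.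

At $x=\infty$ the operator looks different. Since $Lx^{-s}=-s^3x^{-s}-256(\frac14-s)(\frac12-s)(\frac34-s)x^{1-s}$, solutions there begin with $x^{-1/4}$, $x^{-1/2}$, $x^{-3/4}$, and these are told apart by the substitution $x^{-1/4}\mapsto ix^{-1/4}$. The point $z_0$ has no such visible symmetry. The following transformation lends it the symmetry of $\infty$.

\subsection*{Two pullbacks}
Put
\[
z=\frac w{(1+27w)^4},\qquad X=\frac{w^3}{(1+3w)^4},\qquad Q(w)=1+14w+81w^2,
\]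
\[
P=\theta_w^3+w(2\theta_w+1)(7\theta_w^2+7\theta_w+3)+81w^2(\theta_w+1)^3 .
\]
Near $w=0$ we have $X\sim z^3$, whence the word cubic. Logarithmic differentiation gives
\[
\theta_z=\frac{1+27w}{1-81w}\,\theta_w,\qquad\theta_X=\frac{1+3w}{3(1-w)}\,\theta_w .
\]
The leading coefficient of $P$ is $Q$. Expanding $(1+27w)^4-256w=1-148w+4374w^2+78732w^3+531441w^4$ and $(1+3w)^4-256w^3=1+12w+54w^2-148w^3+81w^4$, one finds
\begin{equation}\label{eq:disc}
1-256z=\frac{(1-81w)^2Q(w)}{(1+27w)^4},\qquad1-256X=\frac{(1-w)^2Q(w)}{(1+3w)^4}.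
\end{equation}
At $w_0=-\frac13$ the function $X$ has a pole of order four, and
\begin{equation}\label{eq:values}
z=z_0,\quad1+27w=-8,\quad1-81w=28,\quad1-w=\tfrac43,\quad Q=\tfrac{16}3,\quad1-256z_0=\tfrac{49}{48}.
\end{equation}
These numbers are $p$-adic units exactly when $p\ne2,3,7$.

\begin{lemma}\label{lem:cubic}
Let $L_X$ and $L_z$ denote $L$ in the variables $X$ and $z$. As differential operators in $w$,
\begin{equation}\label{eq:cubic}
P\circ(1+3w)^{-1}=27(1-w)L_X,\qquad P\circ(1+27w)^{-1}=(1-81w)L_z .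
\end{equation}
\end{lemma}

\begin{proof}
\emph{First identity.} The difference of the two sides has the form $\sum_if_i\theta_X^i$ with $f_i\in\mathbb Q(w)$ and sends $X^s$ to $(\sum_if_is^i)X^s$, so it suffices to compare the two sides on $X^s$ for all integers $s$. Put $u=1+3w$, $\mu=3s$, $\nu=4s+1$, $f=u^{-1}X^s=w^\mu u^{-\nu}$ and $v=3w/u$. Then $\theta_wv=v(1-v)$ and $\theta_w^if=\sigma_if$, where $\sigma_1=\mu-\nu v$ and $\sigma_{i+1}=\sigma_1\sigma_i+\theta_w\sigma_i$: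
\begin{align*}
\sigma_2&=\mu^2-\nu(2\mu+1)v+(\nu)_2v^2,\\
\sigma_3&=\mu^3-\nu(3\mu^2+3\mu+1)v+3(\nu)_2(\mu+1)v^2-(\nu)_3v^3 .
\end{align*}
Write $P=Q\theta_w^3+(21w+243w^2)\theta_w^2+(13w+243w^2)\theta_w+3w+81w^2$ and substitute $w=\frac v{3(1-v)}$:
\[
3(1-v)^2\frac{Pf}f=(3+8v+16v^2)\sigma_3+(21v+60v^2)\sigma_2+(13v+68v^2)\sigma_1+3v+24v^2 .
\]
On the other side $27L_XX^s=[\mu^3-4\cdot27X(\nu)_3]X^s$, $27X=v^3(1-v)$, $1-w=\frac{3-4v}{3(1-v)}$ and $X^s=f/(1-v)$. So the displayed polynomial must equal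
\[
(3-4v)\big[\mu^3-4v^3(1-v)(\nu)_3\big]=3\mu^3-4\mu^3v-12(\nu)_3v^3+28(\nu)_3v^4-16(\nu)_3v^5 .
\]
The coefficients of $v^0$ and $v^5$ agree at sight. For the others use $\nu(3\mu^2+3\mu+1)=108s^3+63s^2+13s+1$, $\nu(2\mu+1)=24s^2+10s+1$, $(\nu)_2(\mu+1)=48s^3+52s^2+18s+2$ and $(\nu+1)(\nu+2)=16s^2+20s+6$:
\begin{align*}
v^1:\ &-3(108s^3+63s^2+13s+1)+216s^3+189s^2+39s+3=-108s^3=-4\mu^3;\\
v^2:\ &9(48s^3+52s^2+18s+2)-8(108s^3+63s^2+13s+1)+432s^3\\
&\quad-21(24s^2+10s+1)+540s^2-13(4s+1)+204s+24=0;\\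
v^3:\ &\nu\big[-3(16s^2+20s+6)+24(12s^2+10s+2)-16(27s^2+9s+1)\\
&\quad+21(4s+2)-60(6s+1)-68\big]=\nu(-192s^2-240s-72)=-12(\nu)_3;\\
v^4:\ &(\nu)_2\big[-8(4s+3)+48(3s+1)+60\big]=(\nu)_2(112s+84)=28(\nu)_3 .
\end{align*}

\emph{Second identity.} It follows from the first by the involution $w\mapsto\frac1{81w}$, which sends $X$ to $z$. We have $P\big[w^{-1}g(\frac1{81w})\big]=-81w\,(Pg)(\frac1{81w})$ as an identity of operators in $g$, because for $g=w^m$ both sides equal
\[
-81^{-m}\big[(m+1)^3w^{-m-1}+(2m+1)(7m^2+7m+3)w^{-m}+81m^3w^{1-m}\big].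
\]
Take $g=(1+3w)^{-1}\eta(X(w))$. Then $w^{-1}g(\frac1{81w})=\frac{27}{1+27w}\eta(z)$, and the first identity gives $27P[(1+27w)^{-1}\eta(z)]=-81w\cdot27(1-\frac1{81w})(L\eta)(z)=27(1-81w)(L\eta)(z)$.
\end{proof}

\begin{corollary}\label{cor:H}
With $\log z=\log w-4\log(1+27w)$ and $\log X=3\log w-4\log(1+3w)$, modulo $\varepsilon^3$,
\[
H(w,\varepsilon):=(1+27w)^{-1}F(z,\varepsilon)=(1+3w)^{-1}F(X,\varepsilon/3).
\]
\end{corollary}

\begin{proof}
Both sides have the form $w^\varepsilon(1+O(w))$ and are killed by $P$. Since $Pw^{n+\varepsilon}=(n+\varepsilon)^3w^{n+\varepsilon}+{}$(higher terms) and $(n+\varepsilon)^3$ is invertible modulo $\varepsilon^3$ for $n\ge1$, such a solution is unique.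
\end{proof}

The factor $28k+3$ also has a meaning at $w_0$. We have the operator identity
\begin{equation}\label{eq:D}
(\theta_w+\tfrac34)\circ\frac1{1+27w}=\frac1{1+27w}\Big[\frac{1-81w}{1+27w}\,\theta_z+\frac34-\frac{27w}{1+27w}\Big],
\end{equation}
and at $w_0$ the bracket has coefficients $-\frac72$ and $-\frac38$: it is $-\frac18\mathcal D$ with $\mathcal D=28\theta+3$.

\section{The argument modulo $p$}\label{sec:modp}

Let $T_0(x)=\sum_{j<p}c_jx^j$, so that $S_1=T_0(z_0)$ and $S_2=(\mathcal DT_0)(z_0)$. In characteristic $p$ the polynomial $T_0$ is itself a solution of $L$, and Corollary~\ref{cor:H} has a polynomial counterpart that can be evaluated at $w_0$.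

\begin{proposition}\label{prop:modp}
We have $S_2\equiv0\pmod p$. If $p\equiv3\pmod4$, then $S_1\equiv0\pmod p$. If $p\equiv1\pmod4$, then $S_1\equiv c_k(-27)^{-k}\pmod p$ with $k=\frac{p-1}4$.
\end{proposition}

\begin{proof}
Work over $\mathbb F_p$ and put $u=1+3w$. By \eqref{eq:rec}, $LT_0=-p^3c_px^p=0$, and $c_j=0$ for $p/4<j<p$. The polynomials
\[
(1+27w)^{p-1}T_0(z)=\sum_{4j<p}c_jw^j(1+27w)^{p-1-4j},\qquad u^{p-1}T_0(X)=\sum_{4j<p}c_jw^{3j}u^{p-1-4j}
\]
have degree $<p$ and constant term $1$. Both are killed by $P$, by \eqref{eq:cubic} and because $p$-th powers commute with $\theta_w$. The coefficients $A_n$ of a polynomial killed by $P$ satisfy $n^3A_n=-(2n-1)(7n^2-7n+3)A_{n-1}-81(n-1)^3A_{n-2}$, which determines them for $1\le n<p$. So the two polynomials are equal.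

Evaluate at $w_0$, where $u=0$. The left side gives $S_1$. On the right only a term with $4j=p-1$ survives, and $w_0^3=-\frac1{27}$. Next apply $\theta_w+\frac34$ and evaluate at $w_0$. By \eqref{eq:D} the left side gives $-\frac18S_2$. On the right, terms with $u^e$, $e\ge2$, give $0$; the exponent $e=1$ would need $4j=p-2$ and does not occur; and a term with $e=0$ is killed, since $4j=-1$ in $\mathbb F_p$ gives $3j+\frac34=0$.
\end{proof}

For $p=5$ the identity of polynomials reads $(1+2w)^4-w=(1+3w)^4-w^3$ in $\mathbb F_5[w]$; both sides are $1+2w+4w^2+2w^3+w^4$. It gives $S_1\equiv24/(-27)\equiv3$, in agreement with $S_1\equiv83\pmod{125}$.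

Everything that follows lifts this proof from $\mathbb F_p$ to $\mathbb Z_p$. On the $z$-side we see the truncated sums; on the $X$-side a single term of the truncation survives, selected by a congruence modulo $4$. The difficulty is that $T_0$ is no longer a solution modulo $p^2$. What replaces it is an exact relation between $F(x,p\varepsilon)$ and $F(x^p,\varepsilon)$ whose leading coefficient is $T_0$.

\section{Factoring the coefficients}\label{sec:gamma}

We split $c_{pm+j}$ into $c_m$, a factor that depends on $j$, and a correction $\gamma(m)$ that collects the factors prime to $p$ in $c_{pm}$. The point is that $\gamma$ is a power series congruent to $1$ modulo $p^3$ and modulo $s^3$.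

Recall that the $p$-adic gamma function is the continuous function on $\mathbb Z_p$ with $\Gamma_p(n)=(-1)^n\prod_{0<i<n,\,p\nmid i}i$ for integers $n\ge0$. Its values are units; $\Gamma_p(s+1)=-s\,\Gamma_p(s)$ if $s$ is a unit and $\Gamma_p(s+1)=-\Gamma_p(s)$ otherwise; and $\Gamma_p(s)\Gamma_p(1-s)=(-1)^{s_0}$, where $s_0\in\{1,\dots,p\}$ and $s_0\equiv s\pmod p$. Strassmann's theorem says that a nonzero power series over $\mathbb Q_p$ whose coefficients tend to $0$ has finitely many zeros in $\mathbb Z_p$.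

\begin{lemma}\label{lem:gamma}
There is a series $\gamma(s)=1+\sum_{n\ge3}\gamma_ns^n$ with $\gamma_n\in p^3\mathbb Z_p$ and $\gamma_n\to0$ such that $\gamma(s)\gamma(-s)=1$ and, for all integers $m\ge0$,
\begin{equation}\label{eq:gamma}
\frac{\gamma(s+m)}{\gamma(s)}=\prod_{1\le i\le4pm,\ p\nmid i}(4ps+i)\Big/\prod_{1\le i\le pm,\ p\nmid i}(ps+i)^4
\end{equation}
as power series in $s$. Moreover $\gamma(s)=\Gamma_p(4ps)/\Gamma_p(ps)^4$ for $s\in\mathbb Z_p$.
\end{lemma}

\begin{proof}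
Extend $\log$ to $\mathbb Z_p^\times$ by $\log x=\frac1{p-1}\log(x^{p-1})$; then $\log(-1)=0$. For $m\ge0$ let $G(m)=\sum_{0<i<pm,\,p\nmid i}\log i$. Write $i=pk+l$ with $0\le k<m$, $0<l<p$, expand $\log(1+pk/l)$, and use $\sum_{k<m}k^j=\frac{B_{j+1}(m)-B_{j+1}}{j+1}$:
\[
G(m)=m\sum_{l<p}\log l+\sum_{j\ge1}(-1)^{j-1}\frac{p^j}j\,\mathcal H^{(j)}_{p-1}\,\frac{B_{j+1}(m)-B_{j+1}}{j+1}.
\]
The coefficient of $m^n$ in $B_{j+1}(m)$ is $\binom{j+1}nB_{j+1-n}$, and $v_p(B_i)\ge-1$ for all $i$ by the von Staudt--Clausen theorem. So the $j$-th summand is a polynomial in $m$ of degree $\le j+1$ with coefficients of valuation $\ge j-1-v_p(j(j+1))$, and $G$ is given by a power series $G(s)=\sum_{n\ge1}G_ns^n$ with $G_n\to0$.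

\emph{$G$ is odd.} By continuity $G(s+1)-G(s)=g(s):=\sum_{0<l<p}\log(ps+l)$ on $\mathbb Z_p$, and $g(-1-s)=g(s)$ by the substitution $l\mapsto p-l$. Hence $G^*(s)=-G(-s)$ satisfies $G^*(s+1)-G^*(s)=g(-1-s)=g(s)$. The function $G^*-G$ is continuous, $1$-periodic and zero at $0$, so it vanishes. By Strassmann's theorem $G_n=0$ for even $n$.

\emph{$v_p(G_n)\ge3$ for odd $n\ge3$.} The number $G_n$ is a sum over $j\ge n-1$ of terms of valuation at least $j+v_p(\mathcal H^{(j)}_{p-1})-v_p(j(j+1))+v_p(B_{j+1-n})$. For $j=2$ we have $n=3$ and $\mathcal H^{(2)}_{p-1}\equiv\sum_{l<p}l^{p-3}\equiv0\pmod p$, which gives $3$. For $j=3$ we have $n=3$, $B_1=-\frac12$, which gives $3$. For $j=4$ the Bernoulli number is $B_2=\frac16$ or $B_0=1$ and $v_p(20)\le1$. For $j=5$ it is $B_3=0$ or $B_1$ and $v_p(30)\le1$. For $j\ge6$ the valuation is at least $j-1-\log_5(j+1)>3$. Each case uses $p\ge5$.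

Put $\gamma(s)=\exp(G(4s)-4G(s))=\exp\sum_{n\ge3\text{ odd}}(4^n-4)G_ns^n$; the linear terms cancel. The claims on $\gamma_n$ and $\gamma(s)\gamma(-s)=1$ follow. For $m\ge0$ the numbers $\gamma(m)$ and $\prod_{i\le4pm,\,p\nmid i}i\big/\prod_{i\le pm,\,p\nmid i}i^4$ are both $\equiv1\pmod p$ and have the same logarithm, so they are equal. Thus \eqref{eq:gamma} holds for integers $s\ge0$, and after clearing denominators Strassmann's theorem makes it an identity of power series. The same evaluation reads $\gamma(m)=\Gamma_p(4pm)/\Gamma_p(pm)^4$, and the last claim follows by continuity.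
\end{proof}

For $j<p$ the denominator of $c_j(\varepsilon)$ is a unit of $\mathbb Z_p[[\varepsilon]]$. So we may put
\[
T(x,\varepsilon)=\sum_{j=0}^{p-1}c_j(\varepsilon)x^j=\sum_{r\ge0}T_r(x)\varepsilon^r,\qquad\gamma(s)\,T(x,ps)=\sum_{r\ge0}t_r(x)s^r,
\]
with $T_r,t_r\in\mathbb Z_p[x]$ of degree $<p$. Explicitly $t_r=\sum_{i+j=r}\gamma_ip^jT_j$, so $t_r\to0$ and
\begin{equation}\label{eq:tr}
\begin{gathered}
t_r=p^rT_r\ \ (r\le2),\qquad t_3=p^3T_3+\gamma_3T_0,\qquad t_r\equiv\gamma_rT_0\ (\mathrm{mod}\ p^4)\ \ (r\ge4),\\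
t_r\equiv p^rT_r\ (\mathrm{mod}\ p^3)\ \ (r\ge0),\qquad t_r\in p^3\mathbb Z_p[x]\ \ (r\ge3).
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:dwork}
Modulo $\varepsilon^3$, with coefficientwise $p$-adic convergence,
\[
F(x,p\varepsilon)=\sum_{r\ge0}t_r(x)\,(\theta^rF)(x^p,\varepsilon).
\]
\end{lemma}

\begin{proof}
From the definition, $c_{pm+j}(p\varepsilon)=c_{pm}(p\varepsilon)\,c_j(p(m+\varepsilon))$. In $c_{pm}(p\varepsilon)$ the factors with $p\mid i$ give $c_m(\varepsilon)$, the powers of $p$ canceling, and the others give $\gamma(m+\varepsilon)/\gamma(\varepsilon)$ by \eqref{eq:gamma}. Since $\gamma(\varepsilon)=1$ modulo $\varepsilon^3$,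
\[
F(x,p\varepsilon)=\sum_{m\ge0}c_m(\varepsilon)\,(x^p)^{m+\varepsilon}\,\gamma(m+\varepsilon)\,T(x,p(m+\varepsilon))=\sum_{m,r}t_r(x)\,(m+\varepsilon)^rc_m(\varepsilon)(x^p)^{m+\varepsilon}.\qedhere
\]
\end{proof}

At $\varepsilon=0$ and modulo $p$ the lemma says $\sum c_kx^k\equiv T_0(x)\sum c_kx^{pk}$.

\section{The Frobenius row}\label{sec:row}

Lemma~\ref{lem:dwork} can be used with $x=z$ and with $x=X$, and by Corollary~\ref{cor:H} both left sides describe $H(w,p\varepsilon)$. The right sides cannot yet be compared. They involve infinitely many derivatives, and these are taken at $z^p$ and $X^p$, which do not come from one value of $w$. We move both arguments to the common point $W=w^p$ by a Taylor expansion and reduce the derivatives by means of $P$. The result is a row of three functions, and it matters where these functions have poles.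

Let $h_z=(1+27w)(1-81w)Q(w)$ and $h=(1+3w)(1-w)h_z$, and let $\mathcal R_z\subset\mathcal R$ be the $p$-adic completions of $\mathbb Z_p[w,1/h_z]$ and $\mathbb Z_p[w,1/h]$. Both are stable under $\theta_w$. Since $h(0)=1$, expansion at $w=0$ is injective modulo every power of $p$, so $\mathcal R\subset\mathbb Z_p[[w]]$. As $h(W)\equiv h(w)^p$ and $h_z(W)\equiv h_z(w)^p\pmod p$, the elements $h(W)$, $h_z(W)$ are units of $\mathcal R$, $\mathcal R_z$; so $g(W)\in\mathcal R$ for $g\in\mathbb Z_p[w,1/h]$, and likewise for $\mathcal R_z$. Put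
\begin{align*}
\lambda_z&=\frac1p\log\frac{(1+27w)^p}{1+27W}\in\mathcal R_z,&\tau_z&=\log\frac{z^p}{z(W)}=-4p\lambda_z,\\
\lambda_X&=\frac1p\log\frac{(1+3w)^p}{1+3W}\in\mathcal R,&\tau_X&=\log\frac{X^p}{X(W)}=-4p\lambda_X;
\end{align*}
the arguments of the logarithms are $\equiv1\pmod p$. The leading coefficient $Q$ of $P$ is invertible, so division on the right by $P$ gives
\begin{equation}\label{eq:rho}
\theta_z^n\circ(1+27w)\equiv\sum_{i\le2}\rho^z_{n,i}\,\theta_w^i,\qquad\theta_X^n\circ(1+3w)\equiv\sum_{i\le2}\rho^X_{n,i}\,\theta_w^i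
\end{equation}
modulo the left ideal generated by $P$, with $\rho^z_{n,i}\in\mathbb Z_p[w,1/h_z]$ and $\rho^X_{n,i}\in\mathbb Z_p[w,1/h]$. For $i=0,1,2$ define
\begin{equation}\label{eq:beta}
\begin{aligned}
\beta^z_i&=\frac1{1+27w}\sum_{r,s\ge0}t_r(z)\frac{\tau_z^s}{s!}\rho^z_{r+s,i}(W)\in\mathcal R_z,\\
\beta^X_i&=\frac1{1+3w}\sum_{r,s\ge0}t_r(X)\frac{\tau_X^s}{s!}\rho^X_{r+s,i}(W)\in\mathcal R .
\end{aligned}
\end{equation}
The sums converge because $t_r\to0$, $\tau^s/s!\to0$ and all other factors are integral. For a function $f$ of $w$ we write $(\theta_w^if)(W)$ for the derivative $\theta_w^if$ with $W$ substituted for $w$.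

\begin{lemma}\label{lem:row}
\begin{enumerate}
\item If $\psi_0,\psi_1,\psi_2\in\mathbb Q_p[[w]]$ and $\sum_i\psi_i\,(\theta_w^iH)(W,\varepsilon)=0$ modulo $\varepsilon^3$, then all $\psi_i=0$.
\item $\beta^z_i=\beta^X_i=:\beta_i$, and $\sum_{i\le2}\beta_i\,(\theta_w^iH)(W,\varepsilon)=H(w,p\varepsilon)$ modulo $\varepsilon^3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) We have $(\theta_w^iH)(W,\varepsilon)=W^\varepsilon(\varepsilon^i+O(w))$. After division by $W^\varepsilon$, the coefficients of $1,\varepsilon,\varepsilon^2$ give a linear system for the $\psi_i$ whose matrix is the identity modulo $w$, hence invertible over $\mathbb Q_p[[w]]$. This is where all three solutions in $H$, and not only the one without logarithms, are needed.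

(2) All series below are $W^\varepsilon$ times an element of $\mathbb Q_p[[w]][\varepsilon]/(\varepsilon^3)$. They converge coefficientwise, since each power of $w$ receives contributions from finitely many terms $x^{m+\varepsilon}$ of $F$. From $z(W)^{m+\varepsilon}e^{(m+\varepsilon)\tau_z}=(z^p)^{m+\varepsilon}$ we get $\sum_s\frac{\tau_z^s}{s!}(\theta^{r+s}F)(z(W),\varepsilon)=(\theta^rF)(z^p,\varepsilon)$. Since $PH=0$, \eqref{eq:rho} gives $\sum_i\rho^z_{n,i}(W)(\theta_w^iH)(W,\varepsilon)=(\theta^nF)(z(W),\varepsilon)$. Hence, by Lemma~\ref{lem:dwork},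
\[
\sum_i\beta_i^z(\theta_w^iH)(W,\varepsilon)=\frac1{1+27w}\sum_rt_r(z)(\theta^rF)(z^p,\varepsilon)=\frac{F(z,p\varepsilon)}{1+27w}=H(w,p\varepsilon).
\]
With $X$ for $z$ and $\varepsilon/3$ for $\varepsilon$ in $F$, the same three steps give $\sum_i\beta_i^X(\theta_w^iH)(W,\varepsilon)=(1+3w)^{-1}F(X,p\varepsilon/3)=H(w,p\varepsilon)$. Now (1) gives $\beta^z_i=\beta^X_i$.
\end{proof}

The lemma has two uses. First, $\beta_i=\beta_i^z$ has no pole at $w_0$, while $\beta_i=\beta_i^X$ is built from $X$; this is exploited in Section~\ref{sec:disc}. Second, the leading $p$-adic digits of $\beta^z_i=\beta^X_i$ give identities in characteristic $p$, needed in Section~\ref{sec:charp}. To state them, let $\xi$ be an indeterminate and define in $\mathbb F_p[w,1/h][\xi]/(\xi^4)$, where $\mathbb F_p[w,1/h]=\mathcal R/p\mathcal R$,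
\begin{equation}\label{eq:Psi}
\begin{aligned}
\Psi^z&=\frac{1+27W}{1+27w}\,e^{-4\lambda_z\varepsilon_z}\,T(z,\varepsilon_z),&\varepsilon_z&=\xi\,\frac{1+27W}{1-81W},\\
\Psi^X&=\frac{1+3W}{1+3w}\,e^{-4\lambda_X\varepsilon_X}\,T(X,\varepsilon_X),&\varepsilon_X&=\xi\,\frac{1+3W}{3(1-W)}.
\end{aligned}
\end{equation}
The exponentials make sense modulo $\xi^4$ because $3!$ is prime to $p$.

\begin{lemma}\label{lem:Psi}
$\Psi^z\equiv\Psi^X\pmod{\xi^3}$.
\end{lemma}

\begin{proof}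
Fix $i\le2$ and compute $\beta_i^z$ modulo $p^{i+1}$. By \eqref{eq:tr} we may replace $t_r$ by $p^rT_r$. The $(r,s)$-term of the sum in \eqref{eq:beta} becomes $p^nT_r(z)\frac{(-4\lambda_z)^s}{s!}\rho^z_{n,i}(W)$ with $n=r+s$. For $n>i$ it is divisible by $p^{i+1}$: use \eqref{eq:V} if $n\ge3$, and that $s!$ is a unit if $n\le2$. For $n<i$ we have $\rho^z_{n,i}=0$, and $\rho^z_{i,i}=(1+27w)\big(\frac{1+27w}{1-81w}\big)^i$ is the leading coefficient of $\theta_z^i\circ(1+27w)$. So $\beta_i^z/p^i$ reduces to $[\xi^i]\Psi^z$ modulo $p$. With $\rho^X_{i,i}=(1+3w)\big(\frac{1+3w}{3(1-w)}\big)^i$ the same count shows that $\beta_i^X/p^i$ reduces to $[\xi^i]\Psi^X$.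
\end{proof}

The coefficient of $\xi^0$ is the polynomial identity in the proof of Proposition~\ref{prop:modp}.

\section{The Frobenius operator near $w_0$}\label{sec:disc}

From now on $p\ne7$, so all numbers in \eqref{eq:values} are units. The series $H(w,\varepsilon)$ says nothing directly about $w_0$, which has $|w_0|=1$. The row $(\beta_i)$, however, extends to the disc $\Delta=\{w\in\mathbb C_p:|w-w_0|<1\}$, and we let it act on the solutions of $P$ there.

\subsection{A coordinate adapted to the symmetry}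
Put $u=1+3w$, $\omega=(w/w_0)^{1/4}=(1-u)^{1/4}\in\mathbb Z_p[[u]]$ and $y=u\omega^{-3}$. Then
\begin{equation}\label{eq:y}
w=-\tfrac13\omega^4,\quad y=\omega^{-3}-\omega,\quad X=-\tfrac1{27}y^{-4},\quad\theta_w\omega=\tfrac14\omega,\quad\theta_wy=-\tfrac{3+\omega^4}{4\omega^3},
\end{equation}
and $\theta_wy=-1$ at $w_0$. Both $y$ and $z-z_0$ lie in $u\mathbb Z_p[[u]]$ and have unit linear coefficient; for $z-z_0$ this holds because $\frac{d\log z}{d\log w}=\frac{1-81w}{1+27w}=-\frac72$ at $w_0$. Hence $\mathbb Z_p[[u]]=\mathbb Z_p[[y]]=\mathbb Z_p[[z-z_0]]$, and each of $u,y,z-z_0$ maps $\Delta$ bijectively onto the open unit disc. \emph{Analytic on $\Delta$} means given by a power series over $\mathbb Q_p$ in one, hence any, of these coordinates that converges on the open unit disc.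

Let $\partial=\frac d{dy}$ and $\vartheta=y\partial$. Then $\theta_X=-\frac14\vartheta$, and the first identity of \eqref{eq:cubic} reads
\begin{equation}\label{eq:LX}
Pf=27(1-w)L_X(uf),\qquad L_X=-\tfrac1{64}\vartheta^3-\tfrac4{27}y^{-4}(\vartheta-1)(\vartheta-2)(\vartheta-3).
\end{equation}
Using $u\omega^{-3}=y$, $\vartheta\circ y=y(\vartheta+1)$ and $\vartheta(\vartheta-1)(\vartheta-2)=y^3\partial^3$ we obtain
\begin{equation}\label{eq:Pi}
P\circ\omega^{-3}=-4(1-w)\Pi,\qquad\Pi=\partial^3+\tfrac{27}{256}\,y(\vartheta+1)^3 .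
\end{equation}
The leading coefficient of $\Pi$ is $1+\frac{27}{256}y^4$, a unit of $\mathbb Z_p[[y]]$. A series $\sum y_ny^n$ is killed by $\Pi$ if and only if $y_3=0$ and $n(n-1)(n-2)y_n=-\frac{27}{256}(n-3)^3y_{n-4}$ for $n\ge4$. The recurrence has step four, so the solutions are spanned by $Y_0,Y_1,Y_2$ with $Y_j\in y^j(1+y^4\mathbb Q_p[[y^4]])$. Put $H_j=\omega^{-3}Y_j$, and let $V$ be the $\mathbb Q_p$-span of $H_0,H_1,H_2$; it is the space of all solutions of $P$ in $\mathbb Q_p[[u]]$. For $f\in\mathbb Q_p[[u]]$ let $\mu_j(f)=[y^j](\omega^3f)$; on $V$ the $\mu_j$, $j\le2$, are the coordinates in the basis $(H_j)$.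

\begin{lemma}\label{lem:growth}
The elements of $V$ are analytic on $\Delta$.
\end{lemma}

\begin{proof}
The coefficient of $y^{j+4m}$ in $Y_j$ is $\pm\big(\frac{27}{256}\big)^m\prod_{l=1}^m\frac{(4l+j-3)^3}{(4l+j)(4l+j-1)(4l+j-2)}$. For $d\in\{j-3,\dots,j\}$ and $e\ge1$, the number of $l\in[1,m]$ with $p^e\mid4l+d$ lies between $\lfloor m/p^e\rfloor$ and $\lceil m/p^e\rceil$, and it is $0$ if $p^e>4m+2$. So each $e$ with $p^e\le4m+2$ contributes at least $-3$ to the valuation, which is therefore $\ge-3\log_p(4m+2)$. Coefficients of polynomial growth give convergence for $|y|<1$.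
\end{proof}

\subsection{The operator and its $z$-formula}
Since $h_z(w_0)$ is a unit, expansion at $w_0$ gives a ring homomorphism $\mathcal R_z\to\mathbb Z_p[[u]]$ that commutes with $\theta_w$; so $\beta_i\in\mathbb Z_p[[u]]$ and $\tau_z\in p\mathbb Z_p[[u]]$. As $1+3w^p\equiv u^p\pmod p$, the map $w\mapsto W=w^p$ sends $\Delta$ to itself, and $f(W)$ is analytic on $\Delta$ when $f$ is. For $f\in V$ put
\[
\mathfrak Ff=\sum_{i\le2}\beta_i\,(\theta_w^if)(W).
\]

\begin{lemma}\label{lem:taylor}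
Let $g$ be analytic on $|z-z_0|<1$, let $x$ be a point of this disc and $|\tau|\le p^{-1}$. Then $g(xe^\tau)=\sum_s\frac{\tau^s}{s!}(\theta^sg)(x)$.
\end{lemma}

\begin{proof}
Choose $\rho<1$ with $\rho\ge|x-z_0|$ and $\rho>p^{-1+1/(p-1)}$. For the norm $\|\sum g_n(z-z_0)^n\|_\rho=\max|g_n|\rho^n$ the operator $\theta=z\frac d{dz}$ has norm $\le\rho^{-1}$, and $|\tau^s/s!|\rho^{-s}\le(p^{-1+1/(p-1)}/\rho)^s\to0$. Also $|xe^\tau-x|\le p^{-1}<\rho$. So both sides are continuous in $g$ for $\|\cdot\|_\rho$. They agree for $g=z^n$, and polynomials are dense.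
\end{proof}

For $f\in V$ the function $\eta(z)=(1+27w)f(w)$ satisfies $L\eta=0$ by \eqref{eq:cubic}. The leading coefficient $1-256z$ of $L$ is a unit of $\mathbb Z_p[[u]]$, so
\begin{equation}\label{eq:l}
\theta^n\eta=\sum_{i\le2}l_{n,i}\,\theta^i\eta,\qquad l_{n,i}\in\mathbb Z_p[z,1/(1-256z)],\quad|l_{n,i}|\le1\text{ on }\Delta .
\end{equation}

\begin{proposition}\label{prop:zside}
$\mathfrak F$ maps $V$ to $V$. If $f\in V$ and $\eta(z)=(1+27w)f(w)$, then
\begin{equation}\label{eq:zside}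
(1+27w)\,\mathfrak Ff=\sum_{r\ge0}t_r(z)\,(\theta^r\eta)(z^p),
\end{equation}
and the series may be differentiated term by term.
\end{proposition}

\begin{proof}
Apply $P$ to $\sum\beta_i(\theta_w^if)(W)$, using $\theta_w(g(W))=p(\theta_wg)(W)$, and remove the derivatives of order $\ge3$ by $Pf=0$; this needs only the inverse of $Q(W)$. We get $P\,\mathfrak Ff=\sum_{i\le2}\psi_i(\theta_w^if)(W)$ with $\psi_i\in\mathcal R_z$ depending only on the $\beta_i$. The same computation for $H(w,\varepsilon)$ gives $\sum\psi_i(\theta_w^iH)(W,\varepsilon)=PH(w,p\varepsilon)=0$ by Lemma~\ref{lem:row}(2), so $\psi_i=0$ by Lemma~\ref{lem:row}(1). Thus $\mathfrak Ff\in\mathbb Q_p[[u]]$ is killed by $P$.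

Fix a point of $\Delta$. By \eqref{eq:beta} and \eqref{eq:rho}, $(1+27w)\mathfrak Ff=\sum_{r,s}t_r(z)\frac{\tau_z^s}{s!}(\theta^{r+s}\eta)(z(W))$. The double sum may be rearranged, since $t_r\tau_z^s/s!$ is a null double sequence and the last factor is bounded by \eqref{eq:l}. Lemma~\ref{lem:taylor} with $x=z(W)$, $\tau=\tau_z$, $xe^\tau=z^p$ gives \eqref{eq:zside}. For $p^{-1}\le\rho<1$ the map $z\mapsto z^p$ preserves the disc $|z-z_0|\le\rho$, so by \eqref{eq:l} the $r$-th term has $\|\cdot\|_\rho$-norm at most a constant times that of $t_r$. The series therefore converges for $\|\cdot\|_\rho$, for which $\theta$ is continuous.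
\end{proof}

\subsection{The $X$-formula}
We want the analog of \eqref{eq:zside} with $X$ in place of $z$. Two obstacles appear. The terms of $\beta_i^X$ have poles at $u=0$ of unbounded order, so they live in the ring
\[
\mathcal E=\varprojlim_M\,(\mathbb Z/p^M)((y))=\Big\{\sum_{n\in\mathbb Z}g_ny^n:\ g_n\in\mathbb Z_p,\ g_n\to0\text{ as }n\to-\infty\Big\},
\]
and elements of $\mathcal E$ cannot be multiplied with the $Y_j$, whose coefficients need not be bounded. We therefore compute with operators modulo $\Pi$ instead of solutions. Moreover $w\mapsto w^p$ does not respect exponents of $y$ modulo $4$, whereas $X\mapsto X^p$ does. So we compare two substitutions,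
\[
y'=y(W)\in\mathbb Z_p[[y]],\qquad y''=\kappa y^p,\qquad\text{where }\kappa\in1+p\mathbb Z_p,\ \kappa^4=3^{3(p-1)} .
\]
They are chosen so that $X(W)=-\frac1{27}y'^{-4}$ and $X^p=-\frac1{27}y''^{-4}$. Since $1+3W\equiv u^p$, we have $y'\equiv y^p\equiv y''\pmod p$.

The ring $\mathcal E$ is $p$-adically complete and $p$-torsion-free, and it is the same ring if $y$ is replaced by $u$. As $h$ is $u$ times a unit of $\mathbb Z_p[[u]]$, there is a homomorphism $\mathcal R\to\mathcal E$ that extends $\mathcal R_z\to\mathbb Z_p[[u]]\subset\mathcal E$. Let $\mathcal S=\mathbb Z_p[[y]][1/y]\supset\mathbb Z_p[w,1/h]$. Write $y'=y^p+pf_0$ with $f_0\in\mathbb Z_p[[y]]$; then $y'=y^p(1+pf_0y^{-p})$ is a unit of $\mathcal E$. Hence the substitutions $y\mapsto y'$ and $y\mapsto y''$ on $\mathbb Z_p[[y]]$ extend to ring homomorphisms $\varphi',\varphi''\colon\mathcal S\to\mathcal E$. We have $\varphi'(w)=W$, so $\varphi'(g)=g(W)$ for $g\in\mathbb Z_p[w,1/h]$.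 Modulo $p^M$, the expansion $y'^n=\sum_{k<M}\binom nkp^kf_0^ky^{p(n-k)}$ shows that $\varphi'(y^n\mathbb Z_p[[y]])$ has order $\ge p(n-M+1)$ in $y$; so $\varphi'$ is $y$-adically continuous modulo $p^M$, and so is $\varphi''$.

\begin{lemma}\label{lem:lifts}
For $g\in\mathcal S$,
\begin{equation}\label{eq:lifts}
\varphi'(g)=\sum_k\frac{(y'-y'')^k}{k!}\varphi''(\partial^kg),\qquad\varphi''(g)=\sum_s\frac{\tau_X^s}{s!}\varphi'(\theta_X^sg).
\end{equation}
\end{lemma}

\begin{proof}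
Modulo $p^M$ the right sides are finite sums of additive, $y$-adically continuous maps, so it suffices to treat $g=y^n$, $n\in\mathbb Z$. By the Leibniz rule the first right side is a ring homomorphism in $g$; it sends $y$ to $y''+(y'-y'')=y'$, hence $y^n$ to $y'^n$. The second sends $y^n$ to $\sum_s\frac{\tau_X^s}{s!}(-\frac n4)^sy'^n=(y'e^{-\tau_X/4})^n$. Now $(y''/y')^{-4}=X^p/X(W)=e^{\tau_X}$ and $y''/y'\in1+p\mathcal E$; taking logarithms gives $y''/y'=e^{-\tau_X/4}$.
\end{proof}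

For $O\in\mathcal S[\partial]$, division on the right by $\Pi$ gives unique $\operatorname{rem}_i(O)\in\mathcal S$ with $O\equiv\sum_{i\le2}\operatorname{rem}_i(O)\partial^i$ modulo $\mathcal S[\partial]\Pi$; the maps $\operatorname{rem}_i$ are left $\mathcal S$-linear. Put
\[
\mathcal T_i(O)=\sum_k\frac{(y'-y'')^k}{k!}\varphi''\big(\operatorname{rem}_i(\partial^kO)\big)\in\mathcal E .
\]
It depends only on $O$ modulo $\mathcal S[\partial]\Pi$. It is the coefficient of $(\partial^iY)(y'')$ when $(OY)(y')$ is expanded around $y''$.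

\begin{lemma}\label{lem:T}
Let $O\in\mathcal S[\partial]$ and $g\in\mathcal S$.
\begin{enumerate}
\item $\mathcal T_i(gO)=\varphi'(g)\mathcal T_i(O)$.
\item $\sum_s\frac{\tau_X^s}{s!}\mathcal T_i(\theta_X^sO)=\varphi''(\operatorname{rem}_i(O))$.
\item If $O\in\mathbb Z_p[[y]][\partial]$, then $\mathcal T_i(O)\in\mathbb Z_p[[y]]$, and $(OY)(y')=\sum_{i\le2}\mathcal T_i(O)\,(\partial^iY)(y'')$ on $\Delta$ for every $Y$ in the span of $Y_0,Y_1,Y_2$.
\end{enumerate}
\end{lemma}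

\begin{proof}
(1) Insert $\partial^k\circ g=\sum_j\binom kj(\partial^jg)\partial^{k-j}$. The sum factors as $\sum_j\frac{(y'-y'')^j}{j!}\varphi''(\partial^jg)$ times $\mathcal T_i(O)$, and the first factor is $\varphi'(g)$ by \eqref{eq:lifts}.

(2) The idea is that the two shifts in \eqref{eq:lifts} cancel already at the level of operators. Write $\partial^k\theta_X^s=\sum_{l\le k+s}f_{k,s,l}\partial^l$ with $f_{k,s,l}\in\mathbb Z_p[y]$ and put
\[
E_l=\sum_{k,s}\frac{\tau_X^s}{s!}\frac{(y'-y'')^k}{k!}\varphi''(f_{k,s,l}).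
\]
Modulo $p^M$ only finitely many pairs $(k,s)$ contribute, so $E_l\in\mathcal E$, $E_l\to0$, and all rearrangements below are allowed. Inserting the first formula of \eqref{eq:lifts} into the second gives $\varphi''(g)=\sum_lE_l\varphi''(\partial^lg)$ for all $g\in\mathcal S$. Taking $g=1,y,y^2,\dots$ in turn yields $E_0=1$ and $l!\,E_l=0$, so $E_l=0$ for $l\ge1$. The left side of (2) equals $\sum_lE_l\,\varphi''(\operatorname{rem}_i(\partial^lO))=\varphi''(\operatorname{rem}_i(O))$.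

(3) Here $\operatorname{rem}_i(\partial^kO)\in\mathbb Z_p[[y]]$, because the leading coefficient of $\Pi$ is a unit of $\mathbb Z_p[[y]]$. At a point of $\Delta$ the values $y',y''$ lie in the open unit disc, on which $OY$ is analytic. So $(OY)(y')=\sum_k\frac{(y'-y'')^k}{k!}(\partial^kOY)(y'')$, and $\partial^kOY=\sum_i\operatorname{rem}_i(\partial^kO)\partial^iY$ since $\Pi Y=0$.
\end{proof}

In the ring $\mathbb Z_p[[y^4]][\vartheta]=\bigoplus_i\mathbb Z_p[[y^4]]\,y^i\partial^i$ the element $y^3\Pi=\vartheta(\vartheta-1)(\vartheta-2)+\frac{27}{256}y^4(\vartheta+1)^3$ has degree $3$ in $\vartheta$ and unit leading coefficient. Division gives $m_{r,i}\in\mathbb Z_p[[x]]$ and $O_r\in\mathbb Z_p[[y^4]][\vartheta]$ with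
\begin{equation}\label{eq:m}
\Big(-\frac{\vartheta+1}4\Big)^r=\sum_{i\le2}m_{r,i}(y^4)\,y^i\partial^i+O_r\,y^3\Pi .
\end{equation}
Apply this to $y^j$, $j\le2$. Since $y^3\Pi y^j$ is a multiple of $y^{j+4}$, the coefficient of $y^j$ gives $\sum_{i\le j}\frac{j!}{(j-i)!}m_{r,i}(0)=(-\frac{j+1}4)^r$, that is,
\begin{equation}\label{eq:m0}
m_{r,0}(0)=(-\tfrac14)^r,\quad m_{r,1}(0)=(-\tfrac12)^r-(-\tfrac14)^r,\quad2m_{r,2}(0)=(-\tfrac34)^r-2(-\tfrac12)^r+(-\tfrac14)^r .
\end{equation}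

\begin{proposition}\label{prop:Xside}
There are $\alpha_0,\alpha_1,\alpha_2\in\mathbb Z_p[[y]]$ such that for all $f\in V$ and $Y=\omega^3f$
\begin{equation}\label{eq:alpha}
\omega^3\,\mathfrak Ff=\sum_{i\le2}\alpha_i\,(\partial^iY)(\kappa y^p),
\end{equation}
and in $\mathcal E$
\begin{equation}\label{eq:alphaX}
\alpha_i=y^{-1}\sum_{r\ge0}t_r\big(-\tfrac1{27}y^{-4}\big)\,(\kappa y^p)^{i+1}\,m_{r,i}(\kappa^4y^{4p}).
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:y}, $O_l'=\theta_w^l\circ\omega^{-3}$ lies in $\mathbb Z_p[[y]][\partial]$, and $(\theta_w^lf)(W)=(O_l'Y)(y')$. Lemma~\ref{lem:T}(3) gives \eqref{eq:alpha} with $\alpha_i=\omega^3\sum_{l\le2}\beta_l\mathcal T_i(O_l')\in\mathbb Z_p[[y]]$; the integrality uses $\beta_l=\beta_l^z$.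

Now compute $\alpha_i$ in $\mathcal E$ with $\beta_l=\beta_l^X$. Multiply the second relation of \eqref{eq:rho} on the right by $\omega^{-3}$. By \eqref{eq:Pi} and $u\omega^{-3}=y$ we get $\sum_l\rho^X_{n,l}O_l'\equiv\theta_X^n\circ y$ modulo $\mathcal S[\partial]\Pi$. Since $\rho^X_{n,l}(W)=\varphi'(\rho^X_{n,l})$, parts (1) and (2) of Lemma~\ref{lem:T} give
\[
\alpha_i=\frac{\omega^3}u\sum_rt_r(X)\sum_s\frac{\tau_X^s}{s!}\mathcal T_i(\theta_X^s\theta_X^r\circ y)=y^{-1}\sum_rt_r(X)\,\varphi''\big(\operatorname{rem}_i(\theta_X^r\circ y)\big).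
\]
Finally $\theta_X^r\circ y=y(-\frac{\vartheta+1}4)^r$, so $\operatorname{rem}_i(\theta_X^r\circ y)=y^{i+1}m_{r,i}(y^4)$ by \eqref{eq:m}.
\end{proof}

\subsection{The matrix of $\mathfrak F$}

\begin{proposition}\label{prop:Lambda}
For $j\in\{0,1,2\}$ let $j^*=j$ if $p\equiv1\pmod4$ and $j^*=2-j$ if $p\equiv3\pmod4$, and let $k_j=\frac14\big(p(j+1)-1-j^*\big)$. Then $\mathfrak FH_j=\Lambda_jH_{j^*}$ with
\begin{equation}\label{eq:Lambda}
\Lambda_j=\kappa^{j+1}(-27)^{-k_j}\,\gamma\big(-\tfrac{j+1}4\big)\,c_{k_j}\big(-\tfrac{(j+1)p}4\big)\in\mathbb Z_p .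
\end{equation}
\end{proposition}

\begin{proof}
In both cases $j^*\equiv p(j+1)-1\pmod4$, so $k_j$ is an integer, and $0\le k_j\le p-1$. By \eqref{eq:alphaX}, $\alpha_i$ contains only exponents $\equiv p(i+1)-1\pmod4$, and $(\partial^iY_j)(\kappa y^p)$ contains only exponents $\equiv p(j-i)$. By \eqref{eq:alpha}, $\omega^3\mathfrak FH_j$ contains only exponents $\equiv j^*$. It lies in the span of the $Y_i$ by Proposition~\ref{prop:zside}, so it is a multiple $\Lambda_jY_{j^*}$.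

In \eqref{eq:alpha} the nonconstant terms of $(\partial^iY_j)(\kappa y^p)$ have order $\ge p>2$, the constant term is $j!\,\delta_{ij}$, and $\alpha_i$ has no pole. So $\Lambda_j=j!\,[y^{j^*}]\alpha_j$. The exponents in \eqref{eq:alphaX} for $i=j$ are $p(j+1)-1-4k+4pl$ with $0\le k\le p-1$, $l\ge0$; such an exponent equals $j^*$ only if $k=k_j+pl$, which forces $l=0$ and $k=k_j$. Hence $\Lambda_j=\kappa^{j+1}(-27)^{-k_j}\sum_r([x^{k_j}]t_r)\,j!\,m_{r,j}(0)$. Now use \eqref{eq:m0} and $\sum_r([x^k]t_r)s^r=\gamma(s)c_k(ps)$ for $s\in\mathbb Z_p$. The term $(-\frac{j+1}4)^r$ gives \eqref{eq:Lambda}. A term $(-\frac{i+1}4)^r$ with $i<j$ gives a multiple of $c_{k_j}(-\frac{(i+1)p}4)$, whose numerator $\prod_{n\le4k_j}(n-(i+1)p)$ vanishes because $4k_j\ge p(j+1)-3\ge p(i+1)$.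
\end{proof}

As in Section~\ref{sec:modp}, a single term of the truncation decides. For $p\equiv1\pmod4$, \eqref{eq:Lambda} gives $\Lambda_0\equiv(-27)^{-k_0}c_{k_0}\pmod p$, the value found in Proposition~\ref{prop:modp}. The middle line is fixed for every $p$, and its eigenvalue is elementary.

\begin{lemma}\label{lem:L1}
$\Lambda_1=p\left(\frac p3\right)$.
\end{lemma}

\begin{proof}
Here $k_1=\frac{p-1}2$. Let $R=\prod_{0<n<2p,\,n\ne p}n$ and $R'=1\cdot3\cdots(p-2)$. As $i$ runs over $1,\dots,p-1$, the numbers $2i-p$ run over $\pm1,\pm3,\dots,\pm(p-2)$. So \eqref{eq:gamma} with $s=-\frac12$, $m=1$, together with $\gamma(\frac12)\gamma(-\frac12)=1$, gives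
\[
\gamma(-\tfrac12)^{-2}=\prod_{i\le4p,\,p\nmid i}(i-2p)\Big/\prod_{i<p}(i-\tfrac p2)^4=R^2\,2^{4(p-1)}/R'^8 .
\]
Thus $\gamma(-\frac12)=\pm R'^4/(2^{2(p-1)}R)$. The sign is $+$, because $\gamma(-\frac12)\equiv1$, $R\equiv(p-1)!^2\equiv1$ and $R'^2=\pm\prod_{i<p}(2i-p)\equiv\pm1\pmod p$ by Wilson's theorem. Also
\[
c_{k_1}(-\tfrac p2)=\prod_{i=1}^{2p-2}(i-2p)\Big/\prod_{i=1}^{(p-1)/2}\big(\tfrac{2i-p}2\big)^4=\frac{(2p-1)!\,2^{2(p-1)}}{R'^4},\qquad(2p-1)!=pR .
\]
So $\gamma(-\frac12)c_{k_1}(-\frac p2)=p$. From $\kappa\equiv1\pmod p$ and $\kappa^4=3^{3(p-1)}$ we get $\kappa^2=\left(\frac3p\right)3^{3(p-1)/2}$ by Euler's criterion. Hence $\Lambda_1=\left(\frac3p\right)(-1)^{(p-1)/2}p=\left(\frac{-3}p\right)p=\left(\frac p3\right)p$.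
\end{proof}

\section{The first sum}\label{sec:first}

\subsection*{The test solution}
At $z=z_0$ the right side of \eqref{eq:zside} is $\sum_rt_r(z_0)(\theta^r\eta)(z_0^p)$, and $t_0(z_0)=S_1$. We choose $\eta$ so that the terms $r=1,2$ vanish. Let $Z_0=z_0^p$, a point of the disc $|z-z_0|<1$. The map $V\to\mathbb Q_p^3$ that sends $f$ to $(\eta,\theta\eta,\theta^2\eta)(Z_0)$, where $\eta=(1+27w)f$, is injective: if these values vanish, all derivatives of $\eta$ at $Z_0$ vanish by \eqref{eq:l}, so $\eta=0$. It is therefore bijective. From now on $f\in V$ is the solution for which the numbers $\eta_r=(\theta^r\eta)(Z_0)$ satisfy $(\eta_0,\eta_1,\eta_2)=(1,0,0)$. Then $\eta_r=l_{r,0}(Z_0)\in\mathbb Z_p$ for all $r$, and since the term of $L$ without $\theta$ is $-24x$,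
\begin{equation}\label{eq:eta3}
\eta_3=\frac{24Z_0}{1-256Z_0}\equiv24z_0\cdot\frac{48}{49}=-\frac3{1568}\pmod p .
\end{equation}
Let $q_n=(n^{p-1}-1)/p$ be the Fermat quotient and $q=12q_2+q_3$. Then $z_0=Z_0e^{\tau_0}$ with $\tau_0=\log\big((2^{12}3)^{p-1}\big)\equiv pq\pmod{p^2}$. Lemma~\ref{lem:taylor} gives $(\theta^i\eta)(z_0)=\sum_s\frac{\tau_0^s}{s!}\eta_{s+i}$, and $\tau_0^s/s!\in p^3\mathbb Z_p$ for $s\ge3$ by \eqref{eq:V}. Hence
\begin{equation}\label{eq:etaz0}
\eta(z_0)\equiv1,\quad(\theta\eta)(z_0)\equiv\tfrac12\eta_3\tau_0^2\pmod{p^3},\qquad(\theta^2\eta)(z_0)\equiv0\pmod p .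
\end{equation}
Put $\hat\eta=(1+27w)\mathfrak Ff$. By \eqref{eq:zside} and \eqref{eq:tr}, $\hat\eta(z_0)\equiv S_1\pmod{p^3}$. On the other hand $\omega=1$ and $y=0$ at $w_0$, so $\hat\eta(z_0)=-8\mu_0(\mathfrak Ff)$. Proposition~\ref{prop:Lambda} gives
\begin{equation}\label{eq:S1}
S_1\equiv-8\Lambda_j\,\mu_j(f)\pmod{p^3},\qquad j=0\text{ if }p\equiv1,\quad j=2\text{ if }p\equiv3\pmod4 .
\end{equation}

\subsection*{The case $p\equiv3\pmod4$}
We need $\mu_2(f)$ modulo $p$ and $\Lambda_2$ modulo $p^3$. From $\eta'=\theta\eta/z$, $\eta''=(\theta^2-\theta)\eta/z^2$ and \eqref{eq:etaz0}, the coefficients of $(z-z_0)^0,(z-z_0)^1,(z-z_0)^2$ in $\eta$ are $\equiv1,0,0\pmod p$. As $z-z_0\in y\mathbb Z_p[[y]]$, the same holds for the coefficients of $y^0,y^1,y^2$. Solving $y=\omega^{-3}-\omega$ gives $\omega=1-\frac y4+\frac3{32}y^2+\cdots$, and $1+27w=1-9\omega^4$, so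
\[
\frac{\omega^3}{1+27w}=\frac1{y-8\omega}=\frac1{-8+3y-\frac34y^2+\cdots}=-\frac18\Big(1+\frac38y+\frac3{64}y^2+\cdots\Big).
\]
Thus $\mu_2(f)\in\mathbb Z_p$ and $-8\mu_2(f)\equiv\frac3{64}\pmod p$. Next, $k_2=\frac{3p-1}4$ and $c_{k_2}(-\frac{3p}4)=(3p-1)!\big/\prod_{i\le k_2}(i-\frac{3p}4)^4$, where $(3p-1)!\equiv p\cdot2p\cdot(p-1)!^3\equiv-2p^2\pmod{p^3}$. With $\kappa\equiv\gamma(-\frac34)\equiv1\pmod p$ this gives $\Lambda_2\equiv-2p^2(-27)^{-k_2}k_2!^{-4}\pmod{p^3}$. Since $k_2+\frac{p-3}4=p-1$, we have $k_2!\,(\frac{p-3}4)!\equiv\pm1$ and $(-27)^{-k_2}\equiv(-27)^{(p-3)/4}\pmod p$. Now \eqref{eq:S1} is Theorem~\ref{thm:sharp}(3).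

\subsection*{The case $p\equiv1\pmod4$}
Here $-8\mu_0(f)=\eta(z_0)\equiv1$, so $S_1\equiv\Lambda_0\pmod{p^3}$. Let $k=k_0=\frac{p-1}4$ and write $\Lambda_0=\zeta\Omega$ with $\zeta=\kappa(-27)^{-k}$ and $\Omega=\gamma(-\frac14)c_k(-\frac p4)$. We show that $\Omega$ is the square of a Gaussian prime and that $\zeta$ is a quartic residue symbol.

\emph{The factor $\Omega$.} We have $\gamma(-\frac14)=\Gamma_p(-p)/\Gamma_p(-\frac p4)^4$ and $c_k(-\frac p4)=(p-1)!\big/\prod_{i\le k}(i-\frac p4)^4$. From $\Gamma_p(p)\Gamma_p(1-p)=-1$ and $\Gamma_p(1-p)=-\Gamma_p(-p)$ we get $\Gamma_p(p)\Gamma_p(-p)=1$, and $\Gamma_p(p)=-(p-1)!$; so $\Gamma_p(-p)(p-1)!=-1$. Since $k+1-\frac p4=\frac34$, the functional equation gives $\Gamma_p(\frac34)=\pm\Gamma_p(-\frac p4)\prod_{i\le k}(i-\frac p4)$. Hence $\Omega=-\Gamma_p(\frac34)^{-4}=-\Gamma_p(\frac14)^4$ by the reflection formula.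

Let $\chi_T\colon\mathbb F_p^\times\to\mathbb Z_p^\times$ be the Teichm\"uller character, the one with $\chi_T(x)\equiv x\pmod p$. Let $\varpi^{p-1}=-p$ and let $\zeta_p$ be the primitive $p$-th root of unity with $\zeta_p\equiv1+\varpi\pmod{\varpi^2}$. The Gross--Koblitz formula \cite{GK} states
\[
-\sum_{x\in\mathbb F_p^\times}\chi_T(x)^{-r}\zeta_p^x=\varpi^r\,\Gamma_p\Big(\frac r{p-1}\Big),\qquad0\le r<p-1 .
\]
Let $\chi=\chi_T^{-k}$, a character of order $4$, and let $J=\sum_{x\ne0,1}\chi(x)\chi(1-x)$ be its Jacobi sum. As $\chi$ and $\chi^2$ are nontrivial, $J$ is the square of the Gauss sum of $\chi$ divided by the Gauss sum of $\chi^2$, and $J$ has norm $p$ in $\mathbb Z[i]$. The formula with $r=k$ and $r=2k$ gives $J=-\Gamma_p(\frac14)^2/\Gamma_p(\frac12)$. Since $\Gamma_p(\frac12)^2=(-1)^{(p+1)/2}=-1$, we get $J^2=-\Gamma_p(\frac14)^4=\Omega$.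

An element of $\mathbb Z[i]$ is \emph{primary} if it is $\equiv1\pmod{2+2i}$; every element prime to $2$ has exactly one primary associate, and a primary element has odd real and even imaginary part. Let $\pi=a+bi$ be a primary prime with $\pi\bar\pi=p$, and embed $\mathbb Q(i)$ in $\mathbb Q_p$ so that $\pi$ is a nonunit. Since $J$ has norm $p$ and is a unit of $\mathbb Z_p$, it is an associate of $\bar\pi$. Pairing $x$ with $1-x$ leaves only $x=\frac12$, so $J\equiv\chi(2)^{-2}=\pm1\pmod{2\mathbb Z[i]}$ and $J$ has odd real part. Therefore $J=\pm\bar\pi$ and $\Omega=\bar\pi^2$.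

\emph{The factor $\zeta$.} For a prime $\varrho$ of $\mathbb Z[i]$ of odd norm $N\varrho$ and $\alpha$ prime to $\varrho$, the symbol $\left(\frac\alpha\varrho\right)_4$ is the fourth root of unity congruent to $\alpha^{(N\varrho-1)/4}$ modulo $\varrho$. Quartic reciprocity \cite[Ch.~9]{IR} states that $\left(\frac{\varrho_1}{\varrho_2}\right)_4=\left(\frac{\varrho_2}{\varrho_1}\right)_4(-1)^{\frac{N\varrho_1-1}4\cdot\frac{N\varrho_2-1}4}$ for distinct primary primes. We have $\zeta^4=\kappa^427^{-(p-1)}=1$ and $\zeta\equiv(-3)^{-3k}\equiv(-3)^k\pmod p$, so $\zeta=\left(\frac{-3}\pi\right)_4$. The prime $-3$ is primary of norm $9$, and $\frac{9-1}4=2$ is even. Hence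
\[
\zeta=\left(\frac\pi{-3}\right)_4\equiv\pi^2=a^2-b^2+2abi\pmod3 .
\]

So $\Lambda_0=\zeta\bar\pi^2\in\mathbb Z[i]$ has norm $p^2$. Let $C=\Lambda_0+\bar\Lambda_0\in\mathbb Z$.
\begin{itemize}
\item If $p\equiv1\pmod{12}$, then $a^2+b^2\equiv1\pmod3$, so exactly one of $a,b$ is divisible by $3$. If $3\mid b$, then $\zeta=1$ and $C=2(a^2-b^2)=4a^2-2p$. If $3\mid a$, then $\zeta=-1$ and $C=4b^2-2p$. In both cases $C+2p$ is four times the square prime to $3$ in the representation of $p$.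
\item If $p\equiv5\pmod{12}$, then $a^2\equiv b^2\equiv1\pmod3$, so $\zeta\equiv-abi$ and $\zeta=-\left(\frac{ab}3\right)i$. Then $\Lambda_0=-\left(\frac{ab}3\right)[2ab+(a^2-b^2)i]$ and $C=-\left(\frac{ab}3\right)4ab$, which does not depend on the order or the signs of $a,b$.
\end{itemize}
Since $\Lambda_0$ is a unit of $\mathbb Z_p$ and $\Lambda_0=C-p^2/\Lambda_0$, we have $\Lambda_0\equiv C\pmod{p^2}$ and $S_1\equiv C-p^2/C\pmod{p^3}$. In the term $p^2/C$ only $C$ modulo $p$ matters. This gives parts (1) and (2) of Theorem~\ref{thm:sharp}. The theorem, and with it the first congruence of Theorem~\ref{thm:main}, is proved for $p\ne7$.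

\section{The second sum: reduction to characteristic $p$}\label{sec:second}

For $S_2$ we use the coordinate $\mu_1$. For any $g\in\mathbb Q_p[[u]]$ we have $(\theta_w+\frac34)g=\omega^{-3}\theta_w(\omega^3g)$ by \eqref{eq:y}, and $\theta_wy=-1$ at $w_0$, so
\begin{equation}\label{eq:mu1}
\mu_1(g)=-\big[(\theta_w+\tfrac34)g\big](w_0);
\end{equation}
the same holds over $\mathbb F_p$. If $g=(1+27w)^{-1}\psi(z)$, then \eqref{eq:D} turns this into $\mu_1(g)=-\frac1{64}(\mathcal D\psi)(z_0)$. So $28\theta+3$ is, up to a constant, the projection to the line spanned by $H_1$. Since $1^*=1$, Proposition~\ref{prop:Lambda} gives $\mu_1(\mathfrak Ff)=\Lambda_1\mu_1(f)$, that is,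
\begin{equation}\label{eq:key}
(\mathcal D\hat\eta)(z_0)=\Lambda_1\,(\mathcal D\eta)(z_0).
\end{equation}
By \eqref{eq:etaz0}, $(\mathcal D\eta)(z_0)\equiv3+14\eta_3\tau_0^2\pmod{p^3}$, so the right side is $\left(\frac p3\right)(3p+14\eta_3q^2p^3)$ modulo $p^4$. By Proposition~\ref{prop:zside} the left side is
\[
\sum_{r\ge0}\big[(\mathcal Dt_r)(z_0)\,\eta_r+28p\,t_r(z_0)\,\eta_{r+1}\big].
\]
We evaluate it modulo $p^4$ with \eqref{eq:tr}. The term $r=0$ is $S_2$, the term $r=1$ is $0$, and the term $r=2$ is $28p^3T_2(z_0)\eta_3$. For $r\ge3$ the second summand lies in $p^4\mathbb Z_p$, and so does $\gamma_r(\mathcal DT_0)(z_0)=\gamma_rS_2$, because $p\mid S_2$ by Proposition~\ref{prop:modp}. What remains is $p^3(\mathcal DT_3)(z_0)\eta_3$ from $r=3$. Put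
\[
A(\varepsilon)=\big[(28(\theta+\varepsilon)+3)\,T(x,\varepsilon)\big]_{x=z_0},\qquad A_3=[\varepsilon^3]A(\varepsilon)=(28T_2+\mathcal DT_3)(z_0).
\]
Then \eqref{eq:key} becomes
\begin{equation}\label{eq:S2a}
S_2\equiv3p\left(\tfrac p3\right)+p^3\eta_3\Big[14\left(\tfrac p3\right)q^2-A_3\Big]\pmod{p^4}.
\end{equation}
It remains to find $A_3$ modulo $p$.

\section{The defect in order three}\label{sec:charp}

The number $A_3$ involves $T_3$, while the comparison of the $z$-side and the $X$-side holds only modulo $\xi^3$ (Lemma~\ref{lem:Psi}). So we write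
\[
\Psi^z-\Psi^X=\xi^3\delta,\qquad\delta\in\mathbb F_p[w,1/h],
\]
find a differential equation for the defect $\delta$, and apply to $\Psi^z$ and $\Psi^X$ the functional used for $S_2$ in Section~\ref{sec:modp}. All computations in this section are over $\mathbb F_p$ and modulo $\xi^4$. Now $W=w^p$ is a constant for $\theta_w$, hence so are $\varepsilon_z$ and $\varepsilon_X$; moreover $1+3W=u^p$, $z^p=z(W)$, $X^p=X(W)$, and $W=w_0$ at $w=w_0$.

\subsection*{The equation for $\delta$}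
By \eqref{eq:rec} the sum telescopes:
\[
\Big[(\theta+\varepsilon)^3-256x\prod_{i=1}^3(\theta+\varepsilon+\tfrac i4)\Big]T(x,\varepsilon)=\varepsilon^3-(p+\varepsilon)^3c_p(\varepsilon)x^p .
\]
Using $\prod_{i=0}^{p-1}(s+i)=s^p-s$ in $\mathbb F_p[s]$,
\[
(p+\varepsilon)^3c_p(\varepsilon)=\frac{4\prod_{0<i<4p}(4\varepsilon+i)}{\prod_{0<i<p}(\varepsilon+i)^4}=\frac{4\,(4\varepsilon^p-4\varepsilon)^4}{4\varepsilon\,(\varepsilon^{p-1}-1)^4}=256\varepsilon^3 .
\]
So the right side is $\varepsilon^3(1-256x^p)$.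

For a function $g$, fixing all functions and sending $\theta_w$ to $\theta_w+g$ defines an automorphism $\sigma_g$ of the ring of differential operators, because $\theta_w+g$ has the same commutators with functions as $\theta_w$. Let $P_\xi=\sigma_\xi(P)$. Differentiating the definitions in $\mathcal R$ gives $\theta_w\lambda_z=\frac{27w}{1+27w}-\frac{27W}{1+27W}$ and $\theta_w\lambda_X=\frac{3w}{1+3w}-\frac{3W}{1+3W}$. With $\xi=\varepsilon_z\frac{1-81W}{1+27W}=\varepsilon_X\frac{3-3W}{1+3W}$ we get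
\begin{align*}
g_z&:=\xi-4\varepsilon_z\theta_w\lambda_z=\varepsilon_z\Big[1-\frac{108w}{1+27w}\Big]=\varepsilon_z\frac{1-81w}{1+27w},\\
g_X&:=\xi-4\varepsilon_X\theta_w\lambda_X=\varepsilon_X\Big[3-\frac{12w}{1+3w}\Big]=\varepsilon_X\frac{3(1-w)}{1+3w},
\end{align*}
and therefore
\begin{equation}\label{eq:conj}
(\theta_w+\xi)\circ e^{-4\lambda_z\varepsilon_z}=e^{-4\lambda_z\varepsilon_z}\circ(\theta_w+g_z),\qquad\sigma_{g_z}(\theta_z)=\theta_z+\varepsilon_z,
\end{equation}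
and the same with $X$ in place of $z$. Apply $\sigma_{g_z}$ to the second identity of \eqref{eq:cubic}, then use the equation for $T$ and \eqref{eq:disc} at $W$; the exponential drops out modulo $\xi^4$:
\[
P_\xi\Psi^z=(1+27W)(1-81w)\,\varepsilon_z^3\,(1-256z(W))=\xi^3\,\frac{(1-81w)Q(W)}{1-81W}.
\]
Applying $\sigma_{g_X}$ to the first identity of \eqref{eq:cubic} gives
\[
P_\xi\Psi^X=27(1+3W)(1-w)\,\varepsilon_X^3\,(1-256X(W))=\xi^3\,\frac{(1-w)Q(W)}{1-W}.
\]
Since $(1-81w)(1-W)-(1-w)(1-81W)=-80(w-W)$, subtraction yields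
\begin{equation}\label{eq:Pdelta}
P\delta=K(W)(w-W),\qquad K(W)=\frac{-80\,Q(W)}{(1-81W)(1-W)} .
\end{equation}

\subsection*{Regularity at $w_0$}
In $\Psi^z$ only $h_z$ and $h_z(W)$ are inverted, so its coefficients lie in $\mathbb F_p[[u]]$. For $\Psi^X$ let $M=\frac1p\big((1+3w)^p-1-3w^p\big)\in\mathbb Z[w]$; then $\lambda_X=\frac1p\log\big(1+\frac{pM}{1+3W}\big)$ reduces to $M/(1+3W)$. Write $c_j(\varepsilon)=\sum_rc_{j,r}\varepsilon^r$ in $\mathbb F_p[[\varepsilon]]$. Then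
\begin{equation}\label{eq:PsiX}
\Psi^X=e^{-\frac{4\xi M}{3(1-W)}}\sum_{j<p}\sum_{r\le3}c_{j,r}\Big(\frac\xi{3(1-W)}\Big)^rw^{3j}u^{\,p-1+pr-4j}.
\end{equation}
Each factor $4\varepsilon+i$ with $p\mid i$ in the numerator of $c_j(\varepsilon)$ equals $4\varepsilon$, so $c_{j,r}=0$ for $r<\lfloor4j/p\rfloor$. For $r\ge\lfloor4j/p\rfloor$ the exponent of $u$ is $\ge0$. Hence $\Psi^X$ has coefficients in $\mathbb F_p[[u]]$, and $\delta\in\mathbb F_p[[u]]$.

\subsection*{The functional}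
Let $\ell(\Psi)=[(\theta_w+\xi+\frac34)\Psi](w_0)$. By \eqref{eq:mu1}, $\ell(\xi^3\delta)=-\xi^3\mu_1(\delta)$.

\emph{On $\Psi^X$.} Terms of \eqref{eq:PsiX} in which $u$ has exponent $\ge2$ contribute $0$. In a term of exponent $0$ we have $4j\equiv-1\pmod p$, so $w^{3j}$ contributes $3j=-\frac34$ to the logarithmic derivative. The exponential contributes $-\xi$, because $\theta_wM=3wu^{p-1}-3W=1$ and $3(1-W)=4$ at $w_0$. So such a term is killed by $\ell$. Exponent $1$ means $4j=p(r+1)-2$ with $r\le3$, which forces $r=1$, $j=\frac{p-1}2$. For this term $\theta_wu=3w=-1$ at $w_0$, and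
\[
c_{(p-1)/2,1}=\frac{4\,(p-1)!\,(p-2)!}{(\frac{p-1}2)!^{\,4}}=-4,\qquad w_0^{3(p-1)/2}=\left(\tfrac{-3}p\right)=\left(\tfrac p3\right),\qquad M(w_0)=\tfrac{3^{1-p}-1}p=-q_3,
\]
where we used $(p-1)!=-1$, $(p-2)!=1$, $(\frac{p-1}2)!^2=\pm1$. Hence $\ell(\Psi^X)=e^{\xi q_3}\cdot(-4)\cdot\frac\xi4\cdot\left(\frac p3\right)\cdot(-1)=\left(\frac p3\right)\xi e^{\xi q_3}$.

\emph{On $\Psi^z$.} By \eqref{eq:conj} and $\sigma_{g_z}$ applied to \eqref{eq:D}, and since $\frac{1+27W}{1+27w}=1$ at $w_0$,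
\[
\ell(\Psi^z)=e^{-4\lambda_z(w_0)\varepsilon}\big[-\tfrac72(\theta+\varepsilon)T-\tfrac38T\big]_{x=z_0}=-\tfrac18e^{-4\lambda_z(w_0)\varepsilon}A(\varepsilon),\qquad\varepsilon:=\varepsilon_z(w_0)=-\tfrac27\xi .
\]
In $\mathbb Z_p$ we have $1+27w_0^p=1-9\cdot3^{1-p}\equiv-8(1-\frac98pq_3)\pmod{p^2}$, so $\lambda_z(w_0)=\frac1p\log\frac{(-8)^p}{1+27w_0^p}$ reduces to $3q_2+\frac98q_3$.

Substitute $\xi=-\frac72\varepsilon$ in $\ell(\Psi^z)=\ell(\Psi^X)-\xi^3\mu_1(\delta)$ and multiply by $-8e^{4\lambda_z(w_0)\varepsilon}$. The exponents add up to $(12q_2+\frac92q_3-\frac72q_3)\varepsilon=q\varepsilon$, so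
\[
A(\varepsilon)=28\left(\tfrac p3\right)\varepsilon\,e^{q\varepsilon}-343\,\mu_1(\delta)\,\varepsilon^3\qquad\text{in }\mathbb F_p[\varepsilon]/(\varepsilon^4).
\]
Thus $A_3\equiv14\left(\frac p3\right)q^2-343\mu_1(\delta)$, and the Fermat quotients cancel in \eqref{eq:S2a}. With \eqref{eq:eta3} and $\frac{3\cdot343}{1568}=\frac{21}{32}$,
\begin{equation}\label{eq:S2b}
S_2\equiv3p\left(\tfrac p3\right)-\tfrac{21}{32}\,p^3\mu_1(\delta)\pmod{p^4}.
\end{equation}

\section{From the defect to the Bernoulli polynomial}\label{sec:bern}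

In characteristic $0$ an equation such as \eqref{eq:Pdelta} would leave $\mu_1(\delta)$ free, since one could add a multiple of $H_1$ to $\delta$. In characteristic $p$ the recurrence for the Taylor coefficients breaks down near index $p$. This imposes a boundary condition, and the recurrence can be run downward from it.

\subsection*{The recurrence}
Let $U=u\delta=\sum_{n\ge1}e_ny^n\in\mathbb F_p[[y]]$. Since $\omega^3\delta=U/y$, we have $\mu_1(\delta)=e_2$. By \eqref{eq:LX} and \eqref{eq:Pdelta}, $L_XU=\frac{K(W)(w-W)}{27(1-w)}$. From $y=\omega^{-3}-\omega$ we get $\partial\omega=-\frac{\omega^4}{3+\omega^4}=\frac w{1-w}$, so $\frac{w-W}{1-w}=(1-W)\partial\omega-W$. Modulo $y^p$ we have $W=w_0(1-u^p)\equiv-\frac13$ and $K(W)\equiv-\frac{80}7$ by \eqref{eq:values}. Hence $L_XU\equiv-\frac{80}{189}(\frac43\partial\omega+\frac13)\pmod{y^p}$. Write $\omega=\sum\omega_ny^n$ with $\omega_n\in\mathbb Z_p$. The coefficient of $y^{n-4}$ gives, for $5\le n<p+4$,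
\begin{equation}\label{eq:erec}
-\tfrac4{27}(n-1)(n-2)(n-3)e_n-\tfrac1{64}(n-4)^3e_{n-4}=-\tfrac{320}{567}(n-3)\,\omega_{n-3}.
\end{equation}
We need only $n=4m+2$, hence only $\omega_{4m-1}$.

Put $1+v=\omega^{-4}$. Then $y=\omega v$, that is $v=y(1+v)^{1/4}$, and $\omega=(1+v)^{-1/4}$. Lagrange inversion says: if $v=y\phi(v)$ with $\phi(0)\ne0$, then $[y^n]\psi(v)=\frac1n[v^{n-1}]\psi'(v)\phi(v)^n$ for $n\ge1$. So for $n\ge2$
\[
\omega_n=-\frac1{4n}\binom{(n-5)/4}{n-1}=-\frac1{n-1}\binom{(n-1)/4}n .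
\]
For $n=4m-1$ the numerator of $\binom{m-1/2}{4m-1}$ has $m$ positive and $3m-1$ negative factors, whence
\[
\omega_{4m-1}=\frac{(-1)^m(\frac12)_m(\frac12)_{3m-1}}{(4m-2)(4m-1)!}.
\]
To solve \eqref{eq:erec} we divide by the solution of the homogeneous recurrence. Let
\[
g_m=\frac{(-27)^m(\frac12)_m^4}{(4m+1)!},\qquad\frac{g_m}{g_{m-1}}=-\frac{27}{256}\cdot\frac{(4m-2)^3}{(4m+1)(4m)(4m-1)},\qquad s_m=\frac{(\frac16)_m(-\frac16)_m}{(2m-1)(\frac12)_m^2}.
\]
Using $(\frac12)_{3m-1}=\frac2{6m-1}(\frac12)_{3m}$, $(\frac12)_{3m}=27^m(\frac16)_m(\frac12)_m(\frac56)_m$ and $(\frac56)_m=-(6m-1)(-\frac16)_m$, we find in $\mathbb Q$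
\begin{equation}\label{eq:sm}
\frac{\omega_{4m-1}}{(4m+1)(4m)g_m}=\frac{(\frac12)_{3m-1}}{(4m-2)27^m(\frac12)_m^3}=-s_m .
\end{equation}
If $m\ge1$ and $4m+1<p$, then $g_{m-1}$, $g_m$ and $(4m+1)(4m)(4m-1)$ are units. Dividing \eqref{eq:erec} for $n=4m+2$ by $-\frac4{27}(4m+1)(4m)(4m-1)g_m$ gives
\begin{equation}\label{eq:step}
\frac{e_{4m+2}}{g_m}-\frac{e_{4m-2}}{g_{m-1}}=-\frac{80}{21}s_m .
\end{equation}

\subsection*{The boundary condition}
Let $m_0=\lfloor\frac{p-1}4\rfloor$.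

If $p\equiv1\pmod4$, take $n=p+1=4m_0+2$ in \eqref{eq:erec}. The $e_n$-term vanishes because $n-1=p$. By \eqref{eq:sm}, $(4m-1)\omega_{4m-1}=\frac{27}{256}(4m-2)^3s_mg_{m-1}$, and $4m_0-2=p-3$ is a unit; so $e_{4m_0-2}/g_{m_0-1}=\frac{80}{21}s_{m_0}$. Then use \eqref{eq:step} for $m=m_0-1,\dots,1$.

If $p\equiv3\pmod4$, take $n=p+3$. Now $n-3=p$ kills the $e_n$-term and the right side, so $e_{p-1}=0$, and $p-1=4m_0+2$. Then use \eqref{eq:step} for $m=m_0,\dots,1$; here $4m_0+1=p-2$.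

Since $g_0=1$, both cases give $e_2=\frac{80}{21}\sum_{m=1}^{m_0}s_m$. Let $N$ be whichever of $\frac{p-1}6$ and $\frac{p+1}6$ is an integer, so $N\equiv\mp\frac16\pmod p$. Then $s_m\equiv\frac{(N)_m(-N)_m}{(2m-1)(1/2)_m^2}$ for $m\le m_0$, and this vanishes for $m>N$. Also $N\le m_0$: for $p=5$ both equal $1$, and for $p\ge11$ we have $\frac{p+1}6\le\frac{p-3}4$. Therefore
\begin{equation}\label{eq:e2}
\mu_1(\delta)=e_2=\tfrac{80}{21}\Sigma(N),\qquad\Sigma(N)=\sum_{m=1}^N\frac{(N)_m(-N)_m}{(2m-1)(\frac12)_m^2}.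
\end{equation}

\begin{lemma}\label{lem:Sigma}
For $N\ge1$, $\Sigma(N)=-4N\sum_{k=1}^N(2k-1)^{-2}$ in $\mathbb Q$.
\end{lemma}

\begin{proof}
We have $\Sigma(1)=-4$. From $\frac{(N+1)_m(-N-1)_m}{N+1}=-(N+1)_m(-N)_{m-1}$ and $\frac{(N)_m(-N)_m}N=(N+1)_{m-1}(-N)_m$, the difference of these two quantities is
\[
-(N+1)_{m-1}(-N)_{m-1}\big[(N+m)+(m-1-N)\big]=-(2m-1)(N+1)_{m-1}(-N)_{m-1}.
\]
Summing over $1\le m\le N+1$, with $i=m-1$,
\[
\frac{\Sigma(N+1)}{N+1}-\frac{\Sigma(N)}N=-\sum_{i=0}^N\frac{(N+1)_i(-N)_i}{(\frac12)_{i+1}^2}.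
\]
This sum telescopes. With $r_i=(N+1)_i(-N)_i/(\frac12)_i^2$,
\[
r_{i+1}-r_i=\frac{(N+1)_i(-N)_i}{(\frac12)_{i+1}^2}\big[(N+1+i)(i-N)-(i+\tfrac12)^2\big]=-(N+\tfrac12)^2\,\frac{(N+1)_i(-N)_i}{(\frac12)_{i+1}^2}.
\]
As $r_0=1$ and $r_{N+1}=0$, the sum equals $(N+\frac12)^{-2}=4(2N+1)^{-2}$, and induction on $N$ finishes the proof.
\end{proof}

\subsection*{End of the proof}
Put $B(x)=B_{p-2}(x)$. Its coefficients are $p$-integral, since $B_i$ is for $i\le p-2$, and $B(0)=0$ since $p-2\ge3$ is odd. For $0\le n<p$,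
\[
\mathcal H^{(2)}_n\equiv\sum_{k\le n}k^{p-3}=\frac{B(n+1)}{p-2}\equiv-\tfrac12B(n+1)\pmod p .
\]
We use $B(1-x)=-B(x)$ and $B(2x)=2^{p-3}(B(x)+B(x+\frac12))$. At $x=\frac16$, with $2^{p-3}\equiv\frac14$, the latter gives $B(\frac16)\equiv4B(\frac13)-B(\frac23)=5B(\frac13)$.
\begin{itemize}
\item If $p\equiv1\pmod6$, then $N\equiv-\frac16$ and $\sum_{k\le N}(2k-1)^{-2}=\mathcal H^{(2)}_{2N}-\frac14\mathcal H^{(2)}_N\equiv-\frac12B(\frac23)+\frac18B(\frac56)\equiv(\frac12-\frac58)B(\frac13)=-\frac18B(\frac13)$.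
\item If $p\equiv5\pmod6$, then $N\equiv\frac16$ and $\sum_{k\le N}(2k-1)^{-2}=\mathcal H^{(2)}_{2N-1}-\frac14\mathcal H^{(2)}_{N-1}\equiv-\frac12B(\frac13)+\frac18B(\frac16)\equiv\frac18B(\frac13)$.
\end{itemize}
In both cases Lemma~\ref{lem:Sigma} gives $\Sigma(N)\equiv-\frac1{12}B_{p-2}(\frac13)\pmod p$. By \eqref{eq:S2b} and \eqref{eq:e2},
\[
S_2\equiv3p\left(\tfrac p3\right)-\tfrac52\,p^3\,\Sigma(N)\equiv3p\left(\tfrac p3\right)+\tfrac5{24}\,p^3B_{p-2}\big(\tfrac13\big)\pmod{p^4}.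
\]
This is the second congruence of Theorem~\ref{thm:main} for $p\ne7$. The factor $5$ comes from the factor $80=81-1$ in \eqref{eq:Pdelta}.

\section{The prime $p=7$}\label{sec:seven}

For $p=7$ the point $z_0$ is congruent to the singular point $\frac1{256}$ of $L$, since $1-256z_0=\frac{49}{48}$, and $1-81w_0=28$ is not a unit. Then $z-z_0$ is not a coordinate on $\Delta$, the bound \eqref{eq:l} fails, and $\eta_3$ is not integral. We check both theorems directly. Modulo $7^4=2401$ we have $12288\equiv283$ and $283\cdot1069=126\cdot2401+1$, so $z_0\equiv-1069$.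

\begin{center}
\begin{tabular}{r|r|r|r|r|r}
$k$&$c_k$&$c_k$&$z_0^k$&$(28k+3)c_kz_0^k$&$c_kz_0^k$\\
&&mod $2401$&mod $2401$&mod $2401$&mod $343$\\\hline
$0$&$1$&$1$&$1$&$3$&$1$\\
$1$&$24$&$24$&$-1069$&$-605$&$69$\\
$2$&$2520$&$119$&$-115$&$1722$&$35$\\
$3$&$369600$&$-154$&$484$&$469$&$-105$\\
$4$&$63063000$&$735$&$1220$&$-49$&$98$\\
$5$&$11732745024$&$1617$&$-437$&$539$&$-49$\\
$6$&$2308743493056$&$2058$&$1359$&$1372$&$0$
\end{tabular}
\end{center}

The last column gives $S_1\equiv49\pmod{343}$, and Theorem~\ref{thm:sharp}(3) predicts $-\frac3{32}\cdot49\cdot(-27)=49\cdot\frac{81}{32}\equiv49\pmod{343}$. The fifth column gives $S_2\equiv3451\equiv1050\pmod{2401}$. On the other side $B_5(x)=x^5-\frac52x^4+\frac53x^3-\frac16x$ gives $B_5(\frac13)=-\frac5{243}$, so $\frac5{24}B_5(\frac13)=-\frac{25}{5832}\equiv3\pmod7$; with $\left(\frac73\right)=1$ the prediction is $21+343\cdot3=1050$. This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:sharp}.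

\begin{thebibliography}{9}

\bibitem{GK} Gross and Koblitz, Ann. of Math. 109 (1979).

\bibitem{IR} Ireland and Rosen, \emph{A Classical Introduction to Modern Number Theory}.

\bibitem{Sun} Sun, Sci. China Math. 54 (2011).

\bibitem{talk} \emph{$\pi$-Series and Their $p$-adic Analogues}, \texttt{http://maths.nju.edu.cn/\~{}zwsun/CNT-talk3.pdf}.

\end{thebibliography}
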